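# A strictly convex space in which most points off a closed set have two nearest points

## 1. The square $|a|+|b|<1$ measured with two norms

In the plane, write $x=(a,b)$ and $p(a,b)=|a|+|b|$. Let
$$F=\{x\in\mathbb R^2:\ p(x)\ge 1\},$$
the closed set of points that are not in the open square. Take $x$ in the square, so that $\delta=1-p(x)>0$. We look for the points of $F$ nearest to $x$, first with distances measured by $p$ itself, then by a rounder norm.

In the norm $p$, every $y\in F$ satisfies $p(x-y)\ge p(y)-p(x)\ge\delta$. Choose signs $\varepsilon_1,\varepsilon_2\in\{\pm1\}$ with $\varepsilon_1a=|a|$ and $\varepsilon_2b=|b|$. The points $x+\delta(\varepsilon_1,0)$ and $x+\delta(0,\varepsilon_2)$ both have $p=p(x)+\delta=1$, so they lie in $F$, and both are at distance exactly $\delta$ from $x$. Thus every point of the square has at least two nearest points in $F$.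

Now keep $F$ and measure distances with $N(a,b)=\sqrt{2a^2+2b^2}$, a multiple of the Euclidean norm. Since
$$N(a,b)^2-p(a,b)^2=(|a|-|b|)^2,$$
we have $N\ge p$, with equality exactly when $|a|=|b|$. So for $y\in F$ we still have $N(x-y)\ge p(x-y)\ge\delta$. When does equality hold? Put $h=(y-x)/\delta$. Equality requires $N(h)=p(h)=1$, that is, $h=\frac12(\varepsilon_1,\varepsilon_2)$ for some signs. It also requires $y\in F$, that is, $p(x+\delta h)\ge1=p(x)+\delta$. Since $p(x+\delta h)\le p(x)+\delta$ always, this says
$$\left|a+\tfrac{\delta}{2}\varepsilon_1\right|+\left|b+\tfrac\delta2\varepsilon_2\right|=|a|+|b|+\delta ,$$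
which holds exactly when $\varepsilon_1a=|a|$ and $\varepsilon_2b=|b|$. Such signs exist, so $d_F(x)=\delta$, and the nearest points are the points $x+\frac\delta2(\varepsilon_1,\varepsilon_2)$ with these signs. There is one of them if $ab\ne0$, there are two if exactly one coordinate is zero, and there are four if $x=0$. The points with more than one nearest point form the part of the two axes inside the square: a nowhere dense set.

So with the flat norm $p$ the whole open square is bad, and with the round norm almost nothing is. It is tempting to believe that roundness of the norm, with no uniformity required, always makes the set of bad points small. Keep one detail in mind: for the round norm, a point was bad because one of its coordinates was zero.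

## 2. Metric projections, Baire category, and strict convexity

Let $X$ be a real Banach space with norm $\|\cdot\|$, let $F\subset X$ be closed and nonempty (all closed sets $F$ below are nonempty), and let $d_F(x)=\inf_{y\in F}\|x-y\|$. The function $d_F$ is $1$-Lipschitz.

**Definition (metric projection).** $P_F(x)=\{y\in F:\|x-y\|=d_F(x)\}$, which may be empty or contain many points, and
$$R(F)=\{x\in X:\ P_F(x)\text{ contains at least two points}\}.$$

If $x\in F$ then $P_F(x)=\{x\}$; so $R(F)\subset X\setminus F$, and $d_F(x)>0$ for $x\in R(F)$. In Section 1, $R(F)$ was the open square for $p$, and the two open segments of the axes for $N$.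

**Definition (category).** A set $M\subset X$ is nowhere dense if its closure has empty interior; equivalently, every nonempty open set $V$ contains a nonempty open set that misses $M$. A set is of the first category if it is a countable union of nowhere dense sets. A set $R$ is residual in an open set $U$ if $U\setminus R$ is of the first category.

Baire's theorem says that a nonempty open subset of a Banach space is not of the first category. Hence a set that contains a residual subset of some nonempty open set $U$ is not of the first category; otherwise $U$ would be.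

**Definition (strict convexity).** $X$ is strictly convex if $\|u\|=\|w\|=\|\frac{u+w}2\|=1$ implies $u=w$.

The norm $N$ of Section 1 is strictly convex and $p$ is not. We shall use the following form: in a strictly convex space,
$$\|u\|=\|z\|=\|tu+(1-t)z\|=d\ \text{ for some } d>0,\ t\in(0,1)\quad\Longrightarrow\quad u=z. \tag{1}$$
Indeed $r\mapsto\|ru+(1-r)z\|$ is convex on $[0,1]$, is at most $d$, and takes the value $d$ at the interior point $t$; so it is constant. In particular $\|\frac{u+z}2\|=d$, and dividing by $d$ we get $u=z$ from the definition.

Say that $X$ **has the property** if $R(F)$ is of the first category in $X$ for every closed $F\subset X$. Large classes of spaces with the property are known. The paper "Differentiability of the Distance Function" (http://www.dml.cz/manakin/bitstream/handle/10338.dmlcz/101878/CzechMathJ_33-1983-2_9.pdf) is the source of the problem: is the largest such class, the class of all spaces with the property, the class of strictly convex spaces?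

The answer is no. One inclusion holds and the other fails.

**Theorem 1.** If $R(F)$ is of the first category for every closed $F\subset X$, then $X$ is strictly convex.

**Theorem 2.** There are a strictly convex Banach space $(X,N)$ and a closed set $F\subset X$, with $X\setminus F$ nonempty, open, bounded, convex and symmetric, such that $R(F)$ contains a residual subset of $X\setminus F$. In particular $R(F)$ is not of the first category. The space is an equivalent renorming of $\ell_1(\Gamma)$ with $|\Gamma|=2^{\aleph_0}$.

**Theorem 3.**
(a) If $X$ is strictly convex, then $X\setminus R(F)$ is dense for every closed $F$. So $R(F)$ never contains a ball, and "residual in $X\setminus F$" is the worst possible behavior in the sense of category.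
(b) A separable $X$ has the property if and only if it is strictly convex. So counterexamples must be nonseparable.
(c) For every strictly convex $Y$, the strictly convex space $Y\oplus_2X$, with $X$ from Theorem 2, also fails the property.
(d) If a Banach space $(X,|\cdot|)$ admits a bounded linear injection $T$ into a Hilbert space, then $\|x\|^2=|x|^2+\|Tx\|^2$ defines an equivalent norm that has the property. Hence $\ell_1(\Gamma)$, $|\Gamma|=2^{\aleph_0}$, has an equivalent strictly convex norm with the property and another one without it.

We start with the positive statements, because the places where their proofs need more than strict convexity show where a counterexample can live.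

## 3. A segment in the unit sphere makes an open set of double projections

**Proof of Theorem 1.** The aim is to generalize the computation with $p$ in Section 1, replacing the square by a half-space. Suppose $X$ is not strictly convex: there are $u\neq w$ with $\|u\|=\|w\|=\|\frac{u+w}2\|=1$. By the Hahn–Banach theorem choose $f\in X^*$ with $\|f\|=1$ and $f(\frac{u+w}2)=1$. Since $f(u)\le1$ and $f(w)\le1$ have average $1$, we get $f(u)=f(w)=1$.

Let $F=\ker f$. For $y\in F$ we have $\|x-y\|\ge|f(x-y)|=|f(x)|$. The points $x-f(x)u$ and $x-f(x)w$ lie in $F$, since $f$ vanishes on them, and their distance from $x$ is $|f(x)|$. So $d_F(x)=|f(x)|$, and if $f(x)\ne0$ these are two distinct points of $P_F(x)$. Hence $R(F)\supset X\setminus\ker f$, a nonempty open set, and by Baire's theorem $R(F)$ is not of the first category. $\square$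

## 4. Moving toward a nearest point

**Proof of Theorem 3(a).** The purpose is to show that a point with several nearest points can be moved slightly so that only one remains: move it toward one of them.

Let $X$ be strictly convex, $x\in R(F)$, $y\in P_F(x)$ and $d=d_F(x)>0$. For $0<t<1$ put $x_t=x+t(y-x)$. Then $\|x_t-y\|=(1-t)d$. Suppose $y'\in F$ satisfies $\|x_t-y'\|\le(1-t)d$. Put
$$u=x-y,\qquad z=\frac{x_t-y'}{1-t},\qquad\text{so}\qquad x-y'=(x-x_t)+(x_t-y')=tu+(1-t)z .$$
Here $\|u\|=d$ and $\|z\|\le d$, and
$$d\le\|x-y'\|\le t\|u\|+(1-t)\|z\|\le d .$$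
All inequalities are equalities, so $\|u\|=\|z\|=\|tu+(1-t)z\|=d$, and (1) gives $z=u$. This means $x_t-y'=(1-t)(x-y)=x_t-y$, that is, $y'=y$. Hence $d_F(x_t)=(1-t)d$, $P_F(x_t)=\{y\}$ and $x_t\notin R(F)$. Since $x_t\to x$ as $t\to0$, every point of $R(F)$ is a limit of points outside $R(F)$, so $X\setminus R(F)$ is dense. $\square$

Density of the complement does not make $R(F)$ of the first category. To get category from this argument one would split $R(F)$ into the sets of points having two nearest points at mutual distance at least $\frac1n$, and try to show that a whole neighborhood of $x_t$ misses the $n$-th set. So suppose $x_k\to x_t$ and $y_k\in P_F(x_k)$. The computation above now produces $z_k=(x_t-y_k)/(1-t)$ with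
$$\|z_k\|\to d\qquad\text{and}\qquad\|tu+(1-t)z_k\|\to d .$$
To conclude we would need $z_k\to u$. But strict convexity speaks only about exact equalities, as in (1), and here the equalities hold only in the limit. This is where the argument stops. We next see two extra hypotheses under which a proof can be completed: separability, and a Hilbertian term in the norm.

## 5. Separable spaces: slopes of $d_F$ along countably many directions

**Proof of Theorem 3(b).** That the property implies strict convexity is Theorem 1. Let $X$ be separable and strictly convex, let $\{v_k\}$ be dense in $X$, and let $F$ be closed. The idea is that at a point of $R(F)$ the function $d_F$ has a concave corner in some direction, and that a corner of prescribed size in a prescribed direction can occur only on a nowhere dense set.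

**Step 1: the sets of corners.** For $k\in\mathbb N$ and rationals $q,\rho$ with $\rho>0$, let $A(k,q,\rho)$ be the set of all $x$ such that for all $t\in[0,1]$
$$d_F(x+tv_k)\le d_F(x)+t(q-\rho),\qquad d_F(x-tv_k)\le d_F(x)-t(q+\rho). \tag{2}$$
Going forward along $v_k$ the slope is at most $q-\rho$, and coming from behind it is at least $q+\rho$. There are countably many such sets.

**Step 2: each $A(k,q,\rho)$ is nowhere dense.** It is closed, because $d_F$ is continuous and (2) is a family of non-strict inequalities. Suppose $x$ were an interior point. Then for some small $t\in(0,1]$ also $x'=x+tv_k$ belongs to $A(k,q,\rho)$. Using the second inequality of (2) at $x'$ and the first at $x$,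
$$d_F(x)=d_F(x'-tv_k)\le d_F(x')-t(q+\rho)\le d_F(x)+t(q-\rho)-t(q+\rho)=d_F(x)-2t\rho ,$$
a contradiction. So the interior is empty.

**Step 3: every point of $R(F)$ has a corner.** Let $y_1\ne y_2$ be in $P_F(x)$, $d=d_F(x)>0$, $u=x-y_1$, $w=x-y_2$. Then $u\ne w$ and $\|u\|=\|w\|=d$, so by strict convexity $\sigma:=2d-\|u+w\|>0$. For $t\in[0,1]$, comparing with $y_1$ and with $y_2$ respectively,
$$d_F(x-tu)\le\|x-tu-y_1\|=\|(1-t)u\|=d-td,$$
$$d_F(x+tu)\le\|w+tu\|=\|(1-t)w+t(u+w)\|\le(1-t)d+t(2d-\sigma)=d+t(d-\sigma).$$
Thus $d_F$ has a corner at $x$ in the direction $u$.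

**Step 4: replace $u$ by one of the $v_k$.** Choose $k$ with $\|v_k-u\|<\sigma/8$. As $d_F$ is $1$-Lipschitz, changing $u$ to $v_k$ costs at most $t\sigma/8$:
$$d_F(x-tv_k)\le d-t\left(d-\tfrac\sigma8\right),\qquad d_F(x+tv_k)\le d+t\left(d-\tfrac{7\sigma}8\right).$$
Choose a rational $q$ with $|q-(d-\frac\sigma2)|\le\frac\sigma8$ and a rational $\rho\in(0,\frac\sigma4]$. Then
$$q+\rho\le d-\tfrac\sigma2+\tfrac\sigma8+\tfrac\sigma4=d-\tfrac\sigma8,\qquad q-\rho\ge d-\tfrac\sigma2-\tfrac\sigma8-\tfrac\sigma4=d-\tfrac{7\sigma}8,$$
so both inequalities of (2) hold and $x\in A(k,q,\rho)$.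

Hence $R(F)\subset\bigcup A(k,q,\rho)$, a countable union of nowhere dense sets. $\square$

Steps 1, 2 and 3 use no separability: in any strictly convex space, each point of $R(F)$ has a corner in some direction $u$, and the corners of given size in a given direction form a nowhere dense set. Separability enters only in Step 4, which reduces all directions to countably many. In a nonseparable space the union is uncountable, and this proof says nothing. A counterexample must therefore let the direction of the corner vary with $x$ in an essentially uncountable way.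

## 6. A Hilbertian term in the norm

**Proof of Theorem 3(d), first assertion.** Here we repair the argument at the end of Section 4 by making the norm uniformly round in the weak sense seen by an injective operator.

Let $T$ be a bounded linear injection of $(X,|\cdot|)$ into a Hilbert space and $\|x\|^2=|x|^2+\|Tx\|^2$. This is the Euclidean norm of the pair $(|x|,\|Tx\|)$, hence a norm, and $|x|\le\|x\|\le(1+\|T\|^2)^{1/2}|x|$, so it is equivalent to $|\cdot|$.

**Step 1: a quantitative inequality.** For $0<t<1$ and $u,z\in X$,
$$t(1-t)\|T(u-z)\|^2\le t\|u\|^2+(1-t)\|z\|^2-\|tu+(1-t)z\|^2. \tag{3}$$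
To see this, split the right-hand side into its $|\cdot|$ part and its $T$ part. The first is nonnegative because $|\cdot|^2$ is convex. The second equals the left-hand side, by the Hilbert space identity $t\|g\|^2+(1-t)\|h\|^2-\|tg+(1-t)h\|^2=t(1-t)\|g-h\|^2$ with $g=Tu$, $h=Tz$.

**Step 2: splitting $R(F)$.** With projections and distances taken in $\|\cdot\|$, let
$$R_n=\left\{x:\ \text{there are } y,y'\in P_F(x)\text{ with }\|T(y-y')\|\ge\tfrac1n\right\}.$$
Since $T$ is injective, $R(F)=\bigcup_nR_n$. It remains to show that each $R_n$ is nowhere dense.

**Step 3: a good point in every open set.** Let $V\ne\emptyset$ be open. If $V\cap R_n=\emptyset$ there is nothing to prove. Otherwise pick $x\in V\cap R_n$, $y_1\in P_F(x)$, $d=d_F(x)>0$, $u=x-y_1$, and $t\in(0,1)$ so small that $x_t=x-tu\in V$. Then $d_F(x_t)=(1-t)d$: it is at most $\|x_t-y_1\|=(1-t)d$, and at least $d-\|x-x_t\|=d-td$. We claim that $x_t\notin\overline{R_n}$; then a neighborhood of $x_t$ inside $V$ misses $R_n$, as required.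

**Step 4: the claim.** Suppose $x_t\in\overline{R_n}$. Then there are $x_k\to x_t$ and $y_k,y_k'\in P_F(x_k)$ with $\|T(y_k-y_k')\|\ge\frac1n$. Since $\|x_k-y_k\|=d_F(x_k)\to d_F(x_t)$, also $\|x_t-y_k\|\to(1-t)d$. Put $z_k=(x_t-y_k)/(1-t)$. Then $\|z_k\|\to d$ and $x-y_k=tu+(1-t)z_k$, with
$$d\le\|x-y_k\|\le td+(1-t)\|z_k\|\to d .$$
Now (3) with $z=z_k$ has right-hand side $td^2+(1-t)\|z_k\|^2-\|x-y_k\|^2\to0$. Therefore $Tz_k\to Tu$, and
$$Ty_k=Tx_t-(1-t)Tz_k\ \longrightarrow\ T\left(x_t-(1-t)u\right)=T(x-u)=Ty_1 .$$
The same argument gives $Ty_k'\to Ty_1$. So $\|T(y_k-y_k')\|\to0$, a contradiction. $\square$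

For a set $\Gamma$, recall that $\ell_1(\Gamma)$ consists of the families $b=(b_t)_{t\in\Gamma}$ with $\|b\|_1=\sum_t|b_t|<\infty$. Each such $b$ vanishes outside a countable set of indices, and the finitely supported families are dense. The inclusion $T:\ell_1(\Gamma)\to\ell_2(\Gamma)$ is a bounded injection, since $\|b\|_2\le\|b\|_1$. So $\ell_1(\Gamma)$ has an equivalent norm with the property, and by Theorem 1 that norm is strictly convex. Half of the last sentence of Theorem 3(d) is proved. The other half needs Theorem 2.

## 7. Contact vectors, and why each needs its own label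

Return to Section 1. We had two norms $p\le N$, the set $F=\{p\ge1\}$, and nearest points reached along vectors where $N$ and $p$ agree. In general the mechanism is this.

**Contact principle.** Let $p\le N$ be norms on $X$, $F=\{p\ge1\}$, $p(x)<1$ and $\delta=1-p(x)$, with distances taken in $N$. If $N(h)=1$ and $p(x+\delta h)=p(x)+\delta$, then $d_F(x)=\delta$ and $x+\delta h\in P_F(x)$.

For the proof: $p(x+\delta h)=1$, so $x+\delta h\in F$, and its distance from $x$ is $\delta N(h)=\delta$. For each $y\in F$, $N(x-y)\ge p(x-y)\ge p(y)-p(x)\ge\delta$.

Such an $h$ satisfies $\delta=p(x+\delta h)-p(x)\le\delta p(h)\le\delta N(h)=\delta$, so $p(h)=N(h)=1$. Call a vector with $p(h)=N(h)=1$ a contact vector. In Section 1 the contact vectors were $\frac12(\pm1,\pm1)$.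

We want a strictly convex $N$ for which most $x$ admit two suitable contact vectors. Strict convexity restricts the contact vectors: two different ones $h,h'$ must satisfy
$$p(h+h')<2 . \tag{4}$$
Otherwise $p(\frac{h+h'}2)=1$, and then $1\le N(\frac{h+h'}2)\le\frac{N(h)+N(h')}2=1$, against strict convexity.

The zero coordinates from Section 1 suggest taking $p=\|\cdot\|_1$ on $\ell_1(\Gamma)$ with $\Gamma$ uncountable, because there every $b$ has many zero coordinates. If $b_t=0$, then $\|b\pm\delta e_t\|_1=\|b\|_1+\delta$, where $e_t$ is the unit vector; so $h=\pm e_t$ would serve for $b$. But $\|e_t+e_{t'}\|_1=2$ for $t\ne t'$, so by (4) the vectors $\pm e_t$ can be contact vectors for only one index $t$. And for one fixed $t$ the set $\{b_t=0\}$ is nowhere dense. This attempt fails exactly at (4).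

The way out is to let $x$ itself say which index to use, and to arrange that contact vectors with different indices satisfy (4) for another reason. Add a Euclidean plane: let $x=(a,b)$ with $a\in\mathbb R^2$ and $p(x)=|a|+\|b\|_1$. The direction $s=a/|a|$ will be the label, and the contact vectors will be $\frac12(s,\pm e_{t})$ with $t$ determined by $s$. For different directions $s\ne s'$ we have $|s+s'|<2$, and hence
$$p\left(\tfrac12(s,\pm e_t)+\tfrac12(s',\pm e_{t'})\right)\le\tfrac12|s+s'|+1<2 ,$$
while for equal $s$ and opposite signs the sum is $(s,0)$, with $p=1$. So (4) holds.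

How should $t$ depend on $s$? We cannot take a separate index for every $s$ in the circle. Contact vectors come in pairs $\pm h$; so if $\frac12(s,\pm e_s)$ were contact vectors for every $s$, then $\frac12(-s,e_s)$ and $\frac12(-s,e_{-s})$ would both be contact vectors, and their sum $(-s,\frac12e_s+\frac12e_{-s})$ has $p=2$, against (4). The cure is to give $s$ and $-s$ the same index.

It remains to find a strictly convex $N\ge p$ that touches $p$ at all these vectors. The formula of Section 6 cannot do it: $(p^2+\|T\cdot\|^2)^{1/2}$ is strictly larger than $p$ at every $x\neq0$, so it has no contact vectors at all. Instead of adding one correction to $p$, we write $p$ as a supremum of linear functionals $f$, add to each $f^2$ its own quadratic correction, and take the supremum afterwards. The correction for $f$ must vanish at the contact vectors where $f=\pm1$, and must stay small at the other contact vectors, but together with $f^2$ it must detect every nonzero vector. In Section 1 this is the identity $N^2=2a^2+2b^2=(\varepsilon_1a+\varepsilon_2b)^2+(\varepsilon_1a-\varepsilon_2b)^2$: the correction to $f=\varepsilon_1a+\varepsilon_2b$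 vanishes at $\frac12(\varepsilon_1,\varepsilon_2)$.

## 8. The space $\mathbb R^2\oplus\ell_1(P)$ and the norm $N$

Let $S$ be the Euclidean unit circle in $\mathbb R^2$, with inner product $\langle\cdot,\cdot\rangle$ and Euclidean norm $|\cdot|$. Let $P=S/\{\pm1\}$, and let $[s]\in P$ be the class of $s$. For $s\in S$ and $t=[\tau]\in P$ the number $\langle s,t\rangle^2:=\langle s,\tau\rangle^2$ does not depend on the choice of $\tau$, and it equals $1$ exactly when $\tau=\pm s$, that is, when $t=[s]$. For example, if $s=(1,0)$ and $t$ is the class of $(\cos\varphi,\sin\varphi)$, then $\langle s,t\rangle^2=\cos^2\varphi$. Put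
$$X=\mathbb R^2\oplus\ell_1(P),\qquad p(a,b)=|a|+\|b\|_1 .$$
This is a Banach space. It is isomorphic to $\ell_1(\Gamma)$, where $\Gamma$ is $P$ with two points added, so $|\Gamma|=|P|=2^{\aleph_0}$; thus it is isomorphic to $\ell_1(P)$. Let $e_t$, $t\in P$, be the unit vectors of $\ell_1(P)$.

The contact vectors will be, for $s\in S$ and $\varepsilon=\pm1$,
$$x_{s,\varepsilon}=\tfrac12(s,\varepsilon e_{[s]}),\qquad p(x_{s,\varepsilon})=1,\qquad -x_{s,\varepsilon}=x_{-s,-\varepsilon}.$$
The functionals are, for $s\in S$ and $\eta\in\{-1,1\}^P$,
$$f_{s,\eta}(a,b)=\langle s,a\rangle+\sum_{t\in P}\eta_tb_t .$$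
Then $|f_{s,\eta}|\le p$. Taking $s=a/|a|$ (any $s$ if $a=0$) and $\eta_t$ equal to the sign of $b_t$ (either sign if $b_t=0$) gives $f_{s,\eta}(x)=p(x)$. So $p(x)=\max_{s,\eta}f_{s,\eta}(x)$.

**Definition (the norm $N$).** For $f=f_{s,\eta}$ and $x=(a,b)$ let
$$N_f(x)^2=f(x)^2+\tfrac12\left|a-\tfrac12f(x)s\right|^2+\tfrac12\sum_{t\in P}\left(1-\langle s,t\rangle^2\right)b_t^2,\qquad N(x)=\sup_{s,\eta}N_{f_{s,\eta}}(x). \tag{5}$$

Let us see that the two corrections are the ones we asked for. They both vanish at $(a,b)$ exactly when $b_t=0$ for $t\ne[s]$ and $a=\frac12f(x)s$. Then $f(x)=\langle s,a\rangle+\eta_{[s]}b_{[s]}=\frac12f(x)+\eta_{[s]}b_{[s]}$, so $b_{[s]}=\frac12\eta_{[s]}f(x)$. In other words, $x=f(x)\,x_{s,\eta_{[s]}}$. Conversely, put $x'=x_{s,\eta_{[s]}}$: here $f(x')=\frac12+\frac12=1$, so $a-\frac12f(x')s=0$, and the only nonzero coordinate of $b$ has weight $1-\langle s,[s]\rangle^2=0$. So the correction vanishes precisely on the line through the contact vector $x_{s,\eta_{[s]}}$, and there $f$ does not vanish except at $0$.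

**Step: $N$ is an equivalent norm.** Each $N_f$ is the Hilbert norm of the linear image
$$\left(f(x),\ \tfrac1{\sqrt2}\left(a-\tfrac12f(x)s\right),\ \left(\sqrt{\tfrac12(1-\langle s,t\rangle^2)}\;b_t\right)_{t\in P}\right)\in\mathbb R\oplus\mathbb R^2\oplus\ell_2(P),$$
so it is a seminorm and satisfies the parallelogram law. Clearly $N_f\ge|f|$. Moreover $|a-\frac12f(x)s|\le|a|+\frac12|f(x)|\le\frac32p(x)$ and $\sum_t(1-\langle s,t\rangle^2)b_t^2\le\|b\|_1^2\le p(x)^2$, so
$$N_f(x)^2\le p(x)^2\left(1+\tfrac12\cdot\tfrac94+\tfrac12\right)\le4p(x)^2 .$$
Since $\sup_f|f(x)|=p(x)$, it follows that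
$$p\le N\le2p . \tag{6}$$
A finite supremum of seminorms is a seminorm, so by (6) $N$ is a norm on $X$, equivalent to $p$ and therefore complete.

## 9. Contact, attainment, and strict convexity of $N$

**Claim A.** $N(x_{s',\varepsilon'})=1$ for all $s'\in S$ and $\varepsilon'=\pm1$.

This is the contact property; it asks that no correction be too large at any contact vector. Write $x'=x_{s',\varepsilon'}$, $f=f_{s,\eta}$, and put
$$c=\langle s,s'\rangle,\qquad\theta=\eta_{[s']}\varepsilon'\in\{\pm1\},\qquad\alpha=f(x')=\tfrac12(c+\theta).$$
The $\mathbb R^2$-component of $x'$ is $\frac12s'$, so $a-\frac12f(x')s=\frac12(s'-\alpha s)$. The only nonzero coordinate of its $\ell_1(P)$-component is $\frac12\varepsilon'$ at $[s']$. Therefore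
$$N_f(x')^2=\alpha^2+\tfrac18|s'-\alpha s|^2+\tfrac18(1-c^2).$$
Replacing $x'$ by $-x'=x_{-s',-\varepsilon'}$ changes $(c,\theta)$ to $(-c,-\theta)$, because $[-s']=[s']$, and does not change $N_f(x')$. So we may assume $\theta=1$, and then $\alpha=\frac{1+c}2$. Since $-1\le c\le1$, we have the following three estimates.

The room available is
$$1-\alpha^2=(1-\alpha)(1+\alpha)=\tfrac14(1-c)(3+c)\ge\tfrac12(1-c).$$
The first correction involves
$$|s'-\alpha s|^2=1-2\alpha c+\alpha^2=1-c-c^2+\tfrac14(1+2c+c^2)=\tfrac14(5-2c-3c^2)=\tfrac14(1-c)(5+3c)\le2(1-c).$$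
The second involves $1-c^2=(1-c)(1+c)\le2(1-c)$. Hence
$$\tfrac18|s'-\alpha s|^2+\tfrac18(1-c^2)\le\tfrac12(1-c)\le1-\alpha^2,$$
that is, $N_f(x')\le1$. Taking the supremum over $f$, $N(x')\le1$. By (6), $N(x')\ge p(x')=1$. $\square$

The weights $1-\langle s,t\rangle^2$ tend to $0$ as $t$ approaches $[s]$, and this is needed in the proof. If one used instead the weight $0$ at $t=[s]$ and $1$ at all other $t$, then for $s'\ne\pm s$ and $\theta=1$ one would have $N_f(x')^2\ge\alpha^2+\frac18$, which tends to $\frac98$ as $c\to1$; contact would be lost.

**Claim B.** For each $x\in X$ the supremum that defines $N(x)$ is attained.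

This is needed because a supremum of strictly convex norms need not be strictly convex; one must be able to work with a single $N_f$ at the midpoint. Let $x=(a,b)$. For fixed $s$, $N_{f_{s,\eta}}(x)^2$ depends on $\eta$ only through $\beta=\sum_t\eta_tb_t\in[-\|b\|_1,\|b\|_1]$: it equals $\Psi(s,\beta)$, where
$$\Psi(s,\beta)=\left(\langle s,a\rangle+\beta\right)^2+\tfrac12\left|a-\tfrac12\left(\langle s,a\rangle+\beta\right)s\right|^2+\tfrac12\sum_{t\in P}\left(1-\langle s,t\rangle^2\right)b_t^2 .$$
In $\beta$ this is a sum of squared norms of affine functions and a constant, so it is convex. A convex function on $[-\|b\|_1,\|b\|_1]$ is largest at an endpoint, and both endpoints are values of $\beta$: take $\eta_tb_t=|b_t|$ for all $t$, or $\eta_tb_t=-|b_t|$ for all $t$. So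
$$\max_\eta N_{f_{s,\eta}}(x)^2=\max\left\{\Psi(s,\|b\|_1),\ \Psi(s,-\|b\|_1)\right\}.$$
The right-hand side is continuous in $s$. Indeed the first two terms of $\Psi$ are continuous, and in the sum only countably many terms are not identically zero, each is continuous in $s$ and bounded by $b_t^2$, and $\sum_tb_t^2<\infty$; so the series converges uniformly. A continuous function on the compact circle $S$ attains its maximum. $\square$

**Claim C.** If $N_f(z)=0$, then $z=0$; so each $N_f$ is a norm.

Let $f=f_{s,\eta}$ and $z=(a,b)$ with $N_f(z)=0$. All terms of (5) vanish. The first gives $f(z)=0$, and then the second gives $a=0$. Since $1-\langle s,t\rangle^2>0$ for $t\ne[s]$, the third gives $b_t=0$ for these $t$. Now $0=f(z)=\eta_{[s]}b_{[s]}$, so $b_{[s]}=0$ and $z=0$. $\square$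

**Claim D.** $N$ is strictly convex.

Let $N(x)=N(y)=N(\frac{x+y}2)=1$. By Claim B, applied at the midpoint, there is $f$ with $N_f(\frac{x+y}2)=1$. Also $N_f(x)\le1$ and $N_f(y)\le1$. The parallelogram law gives
$$N_f(x-y)^2=2N_f(x)^2+2N_f(y)^2-4N_f\left(\tfrac{x+y}2\right)^2\le2+2-4=0 ,$$
so $x=y$ by Claim C. $\square$

## 10. Double projections onto the complement of the $p$-ball

We now prove Theorem 2 with $X$ and $N$ as above and
$$F=\{x\in X:\ p(x)\ge1\}.$$
This set is closed, and $X\setminus F=\{p<1\}$ is nonempty, open, bounded, convex and symmetric. Distances are taken in $N$.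

**Step 1: many points have two nearest points.** This step applies the contact principle with the label of $x$. Let $x=(a,b)$ with $p(x)<1$, $a\ne0$, $s=a/|a|$, and suppose that $b_{[s]}=0$. Put $\delta=1-p(x)>0$ and
$$y_\pm=x+\delta x_{s,\pm1}=\left(a+\tfrac\delta2s,\ b\pm\tfrac\delta2e_{[s]}\right).$$
Since $a=|a|s$ and $b_{[s]}=0$,
$$p(y_\pm)=|a|+\tfrac\delta2+\|b\|_1+\tfrac\delta2=p(x)+\delta=1 .$$
So $y_\pm\in F$, and $N(y_\pm-x)=\delta N(x_{s,\pm1})=\delta$ by Claim A. For every $y\in F$, (6) gives $N(x-y)\ge p(x-y)\ge p(y)-p(x)\ge\delta$. Hence $d_F(x)=\delta$ and $y_+,y_-\in P_F(x)$. They are distinct, because $y_+-y_-=(0,\delta e_{[s]})\neq0$. So $x\in R(F)$.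

For instance, if $x=(\frac12s,\frac14e_t)$ with $t\neq[s]$, then $\delta=\frac14$ and $y_\pm=(\frac58s,\ \frac14e_t\pm\frac18e_{[s]})$, with $p(y_\pm)=\frac58+\frac14+\frac18=1$.

**Step 2: the exceptional points.** A point of $X\setminus F$ not covered by Step 1 has $a=0$ or $b_{[a/|a|]}\ne0$. Hence
$$(X\setminus F)\setminus R(F)\ \subset\ \{a=0\}\cup\bigcup_{n\ge1}D_n,\qquad D_n=\left\{(a,b):\ a\ne0,\ \left|b_{[a/|a|]}\right|\ge\tfrac1n\right\}. \tag{7}$$

**Step 3: the exceptional points are of the first category.** The set $\{a=0\}$ is a proper closed subspace, hence nowhere dense. For $D_n$, let $V\subset X$ be nonempty and open; we look for an open part of $V$ that misses $D_n$. Finitely supported vectors are dense in $\ell_1(P)$, and removing $0$ and finitely many lines through $0$ from $\mathbb R^2$ leaves a dense set. So there is $(a_0,b_0)\in V$ with $b_0$ of finite support, $a_0\ne0$ and $[a_0/|a_0|]\notin\operatorname{supp}b_0$. The last condition says that $a_0$ avoids finitely many lines through $0$, and this remains true for all $a$ near $a_0$. So for all $(a,b)$ in some neighborhood of $(a_0,b_0)$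 contained in $V$,
$$a\ne0,\qquad[a/|a|]\notin\operatorname{supp}b_0,\qquad\|b-b_0\|_1<\tfrac1n .$$
For these points
$$\left|b_{[a/|a|]}\right|=\left|(b-b_0)_{[a/|a|]}\right|\le\|b-b_0\|_1<\tfrac1n ,$$
that is, $(a,b)\notin D_n$. So $D_n$ is nowhere dense.

**Step 4: conclusion.** By (7), $(X\setminus F)\setminus R(F)$ is of the first category, so $R(F)$ is residual in the nonempty open set $X\setminus F$. By Baire's theorem $R(F)$ is not of the first category in $X$. Since $N$ is strictly convex by Claim D, and $(X,N)$ is an equivalent renorming of $\ell_1(\Gamma)$ with $|\Gamma|=2^{\aleph_0}$ by Section 8 and (6), Theorem 2 is proved. $\square$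

Together, Theorems 1 and 2 say that the class of spaces with the property is contained in the class of strictly convex spaces and is strictly smaller. To see how Section 5 is avoided, compute the vectors $u=x-y_\pm=-\delta x_{s,\pm1}$ that occur in Step 3 of the proof there: their direction is determined by $s=a/|a|$. Contact vectors with indices $[s]\ne[s']$ are far apart, since $p(x_{s,\varepsilon}-x_{s',\varepsilon'})\ge\frac12\|\varepsilon e_{[s]}-\varepsilon'e_{[s']}\|_1=1$. So no countable set of directions comes close to all of them.

## 11. Products, and two norms on $\ell_1(\Gamma)$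

**Proof of Theorem 3(c).** We carry the bad set over to $Y\oplus_2X$, where $Y$ is strictly convex and $(X,N)$, $F$ are as in Section 10. The norm is $\|(y,x)\|=(\|y\|^2+N(x)^2)^{1/2}$.

**Step 1: $Y\oplus_2X$ is strictly convex.** Let $(y_1,x_1)$, $(y_2,x_2)$ and their midpoint have norm $1$. Put $g_i=(\|y_i\|,N(x_i))\in\mathbb R^2$; these are Euclidean unit vectors. By the triangle inequality in each component,
$$1=\left\|\tfrac12(y_1+y_2)\right\|^2+N\left(\tfrac12(x_1+x_2)\right)^2\le\left|\tfrac12(g_1+g_2)\right|^2\le1 .$$
The Euclidean norm is strictly convex, so $g_1=g_2=(r,r')$ with $r^2+r'^2=1$. Then $\|\frac12(y_1+y_2)\|\le r$ and $N(\frac12(x_1+x_2))\le r'$, and the squares add up to $1=r^2+r'^2$; so both are equalities. If $r=0$ then $y_1=y_2=0$; if $r>0$ then $y_1=y_2$ by (1) in $Y$. In the same way $x_1=x_2$.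

**Step 2: projections onto $Y\times F$.** The set $Y\times F$ is closed. The distance from $(y,x)$ to $(y',z)\in Y\times F$ is $(\|y-y'\|^2+N(x-z)^2)^{1/2}\ge d_F(x)$, with equality exactly when $y'=y$ and $z\in P_F(x)$; and taking $y'=y$ shows that the infimum is $d_F(x)$. So $P_{Y\times F}(y,x)=\{y\}\times P_F(x)$ and $R(Y\times F)=Y\times R(F)$.

**Step 3: category.** By Section 10, $X\setminus F\subset R(F)\cup\bigcup_nM_n$ with $M_n$ nowhere dense. Therefore $Y\times(X\setminus F)\subset R(Y\times F)\cup\bigcup_n(Y\times M_n)$. The closure of $Y\times M_n$ is $Y\times\overline{M_n}$, which has empty interior; so $Y\times M_n$ is nowhere dense. Thus $R(Y\times F)$ is residual in the nonempty open set $Y\times(X\setminus F)$, and by Baire's theorem it is not of the first category. $\square$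

**Proof of Theorem 3(d), last assertion.** Let $|\Gamma|=2^{\aleph_0}$. In Section 6 we found an equivalent strictly convex norm on $\ell_1(\Gamma)$ with the property. The space $(X,N)$ of Theorem 2 is isomorphic to $\ell_1(\Gamma)$. Transporting $N$ along an isomorphism gives an equivalent norm on $\ell_1(\Gamma)$ that makes it isometric to $(X,N)$. Strict convexity and the property are both preserved by linear isometries, so this norm is strictly convex and does not have the property. $\square$
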